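# Weakly admissible compact convex sets are absolute retracts

## 1. Averaging $n$ random lifts

Let $X$ be a compact convex set in a linear metric space $L$. Suppose that $J$ is another compact convex set, in some Hausdorff topological vector space, with two maps to $X$:

- a continuous affine surjection $\pi:J\to X$;
- a continuous map $\varphi:J\to X$, usually not affine, whose range lies in a finite-dimensional subspace.

Choose a finite set $V\subset X$, a continuous partition of unity $(\lambda_v)_{v\in V}$ on $X$, a lift $a_v\in\pi^{-1}(v)$ of each $v\in V$, and an integer $n\ge 1$. Define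
$$g(x)=\sum_{(v_1,\dots,v_n)\in V^n}\lambda_{v_1}(x)\cdots\lambda_{v_n}(x)\;\varphi\Big(\frac{a_{v_1}+\dots+a_{v_n}}{n}\Big),\qquad x\in X. \tag{1}$$

The formula is best read as an expectation. The numbers $\lambda_v(x)$ form a probability vector, so $m_x=\sum_v\lambda_v(x)\delta_{a_v}$ is a probability measure on $J$. Draw $n$ independent points with law $m_x$, call their average $U$, and apply $\varphi$. Then $g(x)=E\,\varphi(U)$.

Whatever choices were made, $g$ is continuous, being a finite sum of continuous scalar functions times fixed vectors, and its values lie in the convex hull of $\varphi(J)$. So $g$ is a continuous map from $X$ to a finite-dimensional part of $X$. Its purpose is to be close to the identity. If $\varphi$ is uniformly close to $\pi$ on $J$, we want to choose $n$ and $V$ so that $g(x)$ is almost as close to $x$. In a space that is not locally convex this is not obvious, and it is the heart of the talk.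

The question behind this construction is the following. A compact convex set is called weakly admissible if it is the convex hull of finitely many compact convex pieces, each of which can be moved a very small amount, continuously, into a finite-dimensional part of the set. It is known that such a set has the fixed point property; the reference for the notion and the question is "The fixed point property for weakly admissible compact convex sets: searching for a solution to Schauder's conjecture", https://core.ac.uk/download/pdf/81140400.pdf. *Is every weakly admissible compact convex set an absolute retract?* The answer is yes.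

## 2. F-norms, weak admissibility, absolute retracts

Scalars are real; complex spaces are regarded as real ones. Compact convex sets are nonempty, and empty pieces in a decomposition are discarded. "F.d." means "contained in a finite-dimensional linear subspace".

**Definition (linear metric space).** A linear metric space is a metrizable topological vector space $L$ whose metric is $d(x,y)=\|x-y\|$ for an F-norm $\|\cdot\|$: a function with $\|x\|=0$ iff $x=0$, $\|x+y\|\le\|x\|+\|y\|$, $\|tx\|\le\|x\|$ for $|t|\le1$, and for which multiplication by scalars is continuous.

*Example.* On $L^{1/2}[0,1]$ put $\|f\|=\int|f|^{1/2}$. Since $(a+b)^{1/2}\le a^{1/2}+b^{1/2}$ for $a,b\ge 0$, this is subadditive, and $\|tf\|=|t|^{1/2}\|f\|$. Let $f_i=n\cdot 1_{[(i-1)/n,\,i/n)}$ for $i=1,\dots,n$. Then $\|f_i\|=n^{1/2}\cdot\frac1n=n^{-1/2}$, while $\frac1n\sum_i f_i=1$ almost everywhere, which has F-norm $1$. So a convex combination of many tiny vectors need not be small. The only general estimate is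
$$\Big\|\sum_{i=1}^k t_iw_i\Big\|\le\sum_{i=1}^k\|w_i\|\qquad(0\le t_i\le1), \tag{2}$$
which loses a factor equal to the number of terms.

We use freely that a finite-dimensional subspace of a Hausdorff topological vector space is closed and carries the Euclidean topology.

**Definition (weakly admissible).** A compact convex $X\subset L$ is weakly admissible if for every $\varepsilon>0$ there are compact convex $X_1,\dots,X_N\subset X$ with $X=\operatorname{conv}(X_1\cup\dots\cup X_N)$ and continuous maps $f_i:X_i\to E_i$, where each $E_i\subset X$ is f.d., such that
$$\sum_{i=1}^N\|f_i(x_i)-x_i\|<\varepsilon\qquad\text{for all }x_1\in X_1,\dots,x_N\in X_N .$$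

Note that $f_i$ takes its values in $X$, not necessarily in $X_i$, and that the *sum* of the displacements is small, which matches (2).

**Definition (admissible).** A compact convex $X\subset L$ is admissible if for every $\varepsilon>0$ there is a continuous $g:X\to X$ with f.d. range and $\|g(x)-x\|<\varepsilon$ for all $x\in X$.

*Examples.* An f.d. compact convex set is admissible: take $g=\mathrm{id}$. An admissible set is weakly admissible: take $N=1$, $X_1=X$, $f_1=g$, $E_1=g(X)$. If $X=\operatorname{conv}(X_1\cup\dots\cup X_N)$ with every $X_i$ admissible, then $X$ is weakly admissible: take $f_i:X_i\to X_i$ with f.d. range and displacement less than $\varepsilon/(2N)$.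

**Definition (AR).** A metrizable space $Y$ is an AR (absolute retract) if, whenever $Y$ is embedded as a closed subset of a metrizable space $Z$, it is a retract of $Z$.

*Examples.* The interval $[0,1]$ is an AR: by Tietze's theorem the identity of a closed copy of $[0,1]$ in $Z$ extends to a map $Z\to[0,1]$. The circle is not an AR, since it is not a retract of the disc.

Here are the results.

**Theorem A.** Let $X\subset L$ be compact convex, let $J$ be a compact convex subset of a Hausdorff topological vector space $M$, let $\pi:J\to X$ be a continuous affine surjection, and let $\varphi:J\to X$ be continuous with f.d. range. Put $e=\sup_{j\in J}\|\varphi(j)-\pi(j)\|$. Then for every $e'>e$ there is a continuous $g:X\to X$ with f.d. range and $\|g(x)-x\|<e'$ for all $x\in X$.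

**Theorem B.** For a compact convex $X\subset L$ the following are equivalent: (1) $X$ is an AR; (2) $X$ is admissible; (3) $X$ is weakly admissible; (4) for every $\varepsilon>0$ there are $J,\pi,\varphi$ as in Theorem A with $e<\varepsilon$.

**Corollary C.** Let $J$ be a compact convex AR in a metric linear space. Then every compact convex set $X$ (in a metric linear space) that is a continuous affine image of $J$ is an AR. In particular, if $X_1,\dots,X_N\subset L$ are compact convex ARs, then $\operatorname{conv}(X_1\cup\dots\cup X_N)$ and $X_1+\dots+X_N$ are ARs.

The implication (3)$\Rightarrow$(1) of Theorem B answers the question.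

## 3. The join of the pieces, and a half-disc example without a section

Let $X_i,f_i$ be as in the definition of weak admissibility. Every $x\in X$ is some $\sum t_ix_i$ with $x_i\in X_i$, $t_i\ge0$, $\sum t_i=1$, and the natural approximation to $x$ is $\sum t_if_i(x_i)$. By (2) it is within $\varepsilon$ of $x$. The trouble is that the representation of $x$ is not unique. So we first work on the space of all representations.

**Step 1: (3)$\Rightarrow$(4) in Theorem B.** The purpose of this step is to turn the data $(X_i,f_i)$ into a triple $(J,\pi,\varphi)$. Let $\Delta=\{t\in[0,1]^N:\sum t_i=1\}$ and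
$$J=\Big\{(t_i,y_i)_{i\le N}\in(\mathbb R\times L)^N:\ t\in\Delta,\ y_i\in t_iX_i\Big\},\qquad q:\Delta\times\prod_iX_i\to J,\quad q(t,x)=(t_i,t_ix_i)_i .$$

*$J$ is compact and convex.* It is the image of the compact space $\Delta\times\prod X_i$ under the continuous map $q$. For convexity, we need $\alpha t_iX_i+\beta t_i'X_i\subset(\alpha t_i+\beta t_i')X_i$ when $\alpha,\beta\ge0$, $\alpha+\beta=1$. If $\alpha t_i+\beta t'_i=0$, both sides are $\{0\}$. Otherwise divide by $\alpha t_i+\beta t_i'$: the claim is that a convex combination of two points of $X_i$ lies in $X_i$.

*The map $\pi$.* Put $\pi((t_i,y_i)_i)=\sum_iy_i$. It is the restriction of a continuous linear map, and $\pi(J)=\{\sum t_ix_i:t\in\Delta,\ x_i\in X_i\}$. Since the $X_i$ are convex, this set is $\operatorname{conv}(\bigcup X_i)=X$.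

*The map $\varphi$.* Put $\varphi((t_i,y_i)_i)=\sum_{t_i>0}t_if_i(y_i/t_i)$. Then $\varphi(q(t,x))=\sum_it_if_i(x_i)$, because the terms with $t_i=0$ contribute nothing. So $\varphi\circ q$ is continuous. A continuous surjection from a compact space onto a Hausdorff space is a quotient map, and $q$ is one, so $\varphi$ is continuous. Its values lie in $\operatorname{conv}(\bigcup E_i)$, which is contained in $X$ by convexity of $X$, and which is f.d. because it lies in the sum of finitely many finite-dimensional subspaces.

*Displacement.* At $q(t,x)$, by (2),
$$\|\varphi-\pi\|=\Big\|\sum_it_i\big(f_i(x_i)-x_i\big)\Big\|\le\sum_i\|f_i(x_i)-x_i\|<\varepsilon .$$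
The continuous function $\|\varphi-\pi\|$ attains its supremum on the compact set $J$, so $e<\varepsilon$. This proves (3)$\Rightarrow$(4). $\square$

Now we must descend from $J$ to $X$. In the simplest case $\pi$ is injective. Then $\pi$ is a homeomorphism by compactness, and $g=\varphi\circ\pi^{-1}$ has f.d. range and displacement at most $e$. More generally a continuous section $s$ of $\pi$ would do, with $g=\varphi\circ s$. But a section need not exist, even in the plane.

*Example.* Let $X$ be the closed unit disc in $\mathbb C$, and let $X_1,X_2$ be its closed upper and lower halves. Then $X=\operatorname{conv}(X_1\cup X_2)$. Let $0<\alpha<\pi$ and $e^{i\alpha}=t_1x_1+t_2x_2$ with $x_i\in X_i$. The point $e^{i\alpha}$ is an extreme point of the disc, so if $t_2>0$, then $x_2=e^{i\alpha}$, which is impossible because $X_2$ lies in the closed lower half-plane. So $t=(1,0)$. In the same way $t=(0,1)$ for $-\pi<\alpha<0$. Hence the $t$-coordinate of any section jumps at the point $1$, and no section of $\pi$ is continuous.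

So we must look for an approximate section, glued together from local choices.

## 4. Gluing lifts with a partition of unity, and the number of terms

The model is the locally convex case. Suppose $L$ is locally convex and $\varepsilon>0$. Pick a convex symmetric open $0$-neighborhood $O$ contained in $\{\|\cdot\|<\varepsilon\}$, a finite $V\subset X$ with $X\subset V+O$, and a continuous partition of unity on $X$ with $\lambda_v(x)>0\Rightarrow x\in v+O$. Then $g(x)=\sum_v\lambda_v(x)v$ satisfies $g(x)-x=\sum_v\lambda_v(x)(v-x)\in O$, because $O$ is convex and symmetric. So in a locally convex space every compact convex set is admissible.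

Now let $L$ be arbitrary, and let $(J,\pi,\varphi)$ have error $e$. Take a finite $V\subset X$ and a partition of unity with $\lambda_v(x)>0\Rightarrow\|x-v\|<\delta$, and lifts $a_v\in\pi^{-1}(v)$. Two candidates suggest themselves.

The first is $\varphi\circ s$ with $s(x)=\sum_v\lambda_v(x)a_v\in J$. It is continuous, and $\|\varphi(s(x))-\pi(s(x))\|\le e$. But $\pi(s(x))-x=\sum_v\lambda_v(x)(v-x)$ is a convex combination of vectors of size less than $\delta$, and (2) bounds it only by $\delta$ times the number of $v$ with $\lambda_v(x)>0$. That number depends on $\delta$, and nothing keeps the product small. The example in $L^{1/2}$ shows that this loss is a real feature of F-norms.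

The second is $\sum_v\lambda_v(x)\varphi(a_v)$, which is (1) with $n=1$. Each $\varphi(a_v)$ with $\lambda_v(x)>0$ is within $e+\delta$ of $x$, but again we take a convex combination of an uncontrolled number of such points.

In both cases the estimate breaks at the same place: *the number of terms is fixed only after $\delta$*. Suppose instead that we average only $n$ lifts of points near $x$, with $n$ fixed before $\delta$. Then (2) costs $n\delta$, which can be made small. Such an average $u=\frac1n\sum_ka_{v_k}$ satisfies $\pi(u)\approx x$ and hence $\varphi(u)\approx x$ up to $e$. What remains is to choose $u$ continuously in $x$. We do not choose it. We take $u$ at random and replace $\varphi(u)$ by its expectation $g(x)$. For this to work we need a *typical* value of $\varphi(U)$ to be close to $E\,\varphi(U)$, for an $n$ that does not depend on $V$, on $\delta$, or on the law $m_x$.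

The order of the choices matters. If $V$ is fixed and $n\to\infty$, then by the law of large numbers the vector of frequencies with which the $a_v$ are drawn converges in probability to $(\lambda_v(x))_v$. Hence $\varphi(U)\to\varphi(s(x))$ in probability, $g(x)\to\varphi(s(x))$, and we are back at the first candidate. We need concentration at a level $n$ that is uniform over all laws.

*The half-disc example again.* Lift every $v\in V$ with $\operatorname{Im}v\ge0$ to the point of $J$ with $t=(1,0)$, $y_1=v$, and every other $v$ to the point with $t=(0,1)$, $y_2=v$. Then the first $t$-coordinate of $U$ is the fraction of the $n$ draws that fell in the upper half. It has mean $p(x)=\sum_{\operatorname{Im}v\ge0}\lambda_v(x)$ and variance $p(x)(1-p(x))/n\le\frac1{4n}$. The mean varies continuously with $x$, and the deviation from it is small for an $n$ that depends on nothing. We now prove the analogue of this for every continuous real function on every compact convex set.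

## 5. Concentration of $\psi(U)$, uniformly over all laws

**Lemma 1.** Let $J$ be a compact convex subset of a Hausdorff topological vector space $M$, $\psi:J\to\mathbb R^d$ continuous, $\eta>0$. There is $n$ such that for *every* finitely supported probability measure $m$ on $J$, if $a_1,\dots,a_n$ are independent with law $m$ and $U=\frac1n\sum_ia_i$, then $E\,|\psi(U)-E\psi(U)|_1<\eta$, where $|\cdot|_1$ is the $\ell_1$-norm.

All expectations are finite sums. For $d=1$ we shall get the inequality for all sufficiently large $n$. The general case follows: apply the case $d=1$ to each coordinate with $\eta/d$, take the largest of the $d$ thresholds, and add. So let $d=1$.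

**Step 2: a modulus of continuity without a norm.** The purpose is to measure the size of $b-b'$ in a way that respects averages. The F-norm or the neighborhoods of $0$ will not do, since they need not be convex. Use instead $K=J-J$, which is compact, convex and contains $0$; hence $tK\subset t'K$ for $0\le t\le t'$. For $t\in[0,1]$ put
$$\omega(t)=\sup\{|\psi(b)-\psi(b')|:\ b,b'\in J,\ b-b'\in tK\}.$$
This is finite because $\psi$ is bounded, it is nondecreasing, and $\omega(0)=0$. We need two properties.

(i) *$\omega(t)\to0$ as $t\to0$.* Let $\kappa>0$. First, there is a $0$-neighborhood $O$ such that $b,b'\in J$ and $b-b'\in O$ imply $|\psi(b)-\psi(b')|<\kappa$. Indeed, for each $p\in J$ choose an open $0$-neighborhood $O_p$ with $|\psi(b)-\psi(p)|<\kappa/2$ for $b\in J\cap(p+O_p+O_p)$. Cover $J$ by finitely many sets $p+O_p$ and let $O$ be the intersection of the corresponding $O_p$. If $b'\in p+O_p$ and $b\in b'+O$, both points lie in $p+O_p+O_p$, and the claim follows. Second, there is $t_0>0$ with $tK\subset O$ for $0\le t\le t_0$. By continuity of scalar multiplication at $(0,y)$, each $y\in K$ has a neighborhood $N_y$ and a number $t_y>0$ with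 $tN_y\subset O$ for $0\le t\le t_y$; take a finite subcover of $K$ and the least $t_y$. Together, $\omega(t)\le\kappa$ for $t\le t_0$.

(ii) *$\omega(t)\le(1+t/s)\,\omega(s)$ for $s\in(0,1]$, $t\in[0,1]$.* This is clear for $t=0$. Let $t>0$, $k=\lceil t/s\rceil$, and let $b,b'\in J$ with $b-b'\in tK$. The points $b_j=b'+\frac jk(b-b')$, $0\le j\le k$, lie in $J$ by convexity, and $b_j-b_{j-1}=\frac1k(b-b')\in\frac tkK\subset sK$. Hence $|\psi(b)-\psi(b')|\le k\,\omega(s)\le(1+t/s)\,\omega(s)$.

**Step 3: the average as a function of $n$ coordinates.** The purpose is to see how $\psi(U)$ reacts when some of the samples are changed. Let $A$ be the finite support of $m$, put $f(a)=\psi(\frac1n\sum_ia_i)$ for $a\in A^n$, and let $h(a,a')$ be the Hamming distance, the number of $i$ with $a_i\ne a'_i$. If $h=h(a,a')\ge1$, then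
$$\frac1n\sum_ia_i-\frac1n\sum_ia'_i=\frac hn\cdot\frac1h\sum_{a_i\ne a'_i}(a_i-a'_i)\in\frac hnK,$$
because an average of $h$ elements of the convex set $K$ lies in $K$. So $|f(a)-f(a')|\le\omega(h/n)$, and (ii) with $t=h/n$ gives, for every $s\in(0,1]$,
$$|f(a)-f(a')|\le\omega(s)+c\,h(a,a'),\qquad c:=\frac{\omega(s)}{sn}. \tag{3}$$
For $h=0$ this is trivial.

It is tempting to apply a martingale bound to $f$ directly. Changing one coordinate changes $f$ by at most $\omega(1/n)$, which would give $\operatorname{Var}f\le n\,\omega(1/n)^2$. This is not enough. For $J=[0,1]$ and $\psi(b)=\sqrt b$ we have $K=[-1,1]$ and $\omega(t)=\sqrt t$, so the bound is $n\cdot\frac1n=1$ for all $n$. Estimate (3) says something better: up to an additive error $\omega(s)$, $f$ is Lipschitz with constant of order $1/n$. The next step removes the additive error.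

**Step 4: replacing $f$ by a Lipschitz function.** Put
$$f^*(a)=\min_{a'\in A^n}\big[f(a')+c\,h(a,a')\big].$$
Taking $a'=a$ gives $f^*\le f$, and (3) gives $f(a')+c\,h(a,a')\ge f(a)-\omega(s)$ for all $a'$. So $f-\omega(s)\le f^*\le f$. Moreover, by the triangle inequality for $h$, each function $a\mapsto f(a')+c\,h(a,a')$ changes by at most $c\,h(a,b)$ between $a$ and $b$, and a minimum of such functions does the same: $|f^*(a)-f^*(b)|\le c\,h(a,b)$.

**Step 5: the variance of $f^*$.** Under $m^{\otimes n}$ let $F_i(a_1,\dots,a_i)=E[f^*\mid a_1,\dots,a_i]$, which is the average of $f^*$ over the remaining coordinates, and let $D_i=F_i-F_{i-1}$, where $F_0=Ef^*$. By independence,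
$$D_i=\sum_{b\in A}m(\{b\})\,\big[F_i(a_1,\dots,a_{i-1},a_i)-F_i(a_1,\dots,a_{i-1},b)\big].$$
The two values of $F_i$ are averages of values of $f^*$ at points which differ only in the $i$-th coordinate, so each bracket is at most $c$ in absolute value, and $|D_i|\le c$. For $i<j$ we have $E[D_j\mid a_1,\dots,a_{j-1}]=0$ while $D_i$ depends only on $a_1,\dots,a_{j-1}$, so $E\,D_iD_j=0$. Since $f^*-Ef^*=\sum_iD_i$,
$$\operatorname{Var}f^*=\sum_{i=1}^nE\,D_i^2\le nc^2=\frac{\omega(s)^2}{s^2n}.$$

**Step 6: conclusion of the proof of Lemma 1.** Since $|f-f^*|\le\omega(s)$, and by the Cauchy–Schwarz inequality,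
$$E|f-Ef|\le E|f-f^*|+E|f^*-Ef^*|+|Ef^*-Ef|\le2\,\omega(s)+\frac{\omega(s)}{s\sqrt n}. \tag{4}$$
By (i) choose $s$ with $2\omega(s)<\eta/2$. Then for all sufficiently large $n$ we have $\omega(s)/(s\sqrt n)<\eta/2$, and $E|\psi(U)-E\psi(U)|<\eta$. The measure $m$ played no role in the choice of $s$ and $n$. $\square$

*Example.* For $J=[0,1]$ and $\psi(b)=\sqrt b$ the right side of (4) is $2\sqrt s+1/\sqrt{sn}$. With $s=\frac1{2\sqrt n}$ both terms equal $\sqrt2\,n^{-1/4}$, so $E|\sqrt U-E\sqrt U|\le2\sqrt2\,n^{-1/4}$ for every finitely supported law on $[0,1]$.

Note what the lemma does not say: it does not claim that $E\psi(U)$ is close to $\psi$ of the barycenter of $m$. We shall not need this.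

## 6. Descending from $J$ to $X$: proof of Theorem A

**Step 7: the choices, in order.** The purpose is to fix $n$ before $\delta$. First, $e$ is finite, since $J$ is compact. Let $\theta=(e'-e)/3>0$. Let $G\subset L$ be a finite-dimensional subspace containing $\varphi(J)$, identified with $\mathbb R^d$ by a linear isomorphism, which is a homeomorphism. Choose $\eta>0$ such that $w\in G$ and $|w|_1<\eta$ imply $\|w\|<\theta$. Let $n$ be given by Lemma 1 for $\psi=\varphi:J\to G$ and $\eta$. Only now choose $\delta>0$ with $n\delta<\theta$.

By compactness there is a finite $V\subset X$ such that the balls of radius $\delta$ around the points of $V$ cover $X$. The functions $\max(0,\delta-\|x-v\|)$, divided by their (positive) sum over $v\in V$, form a continuous partition of unity $(\lambda_v)$ with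
$$\lambda_v(x)>0\ \Rightarrow\ \|x-v\|<\delta .$$
Choose $a_v\in\pi^{-1}(v)$ for $v\in V$; these points are distinct. Define $g$ by (1). It is continuous, and $g(x)\in\operatorname{conv}\varphi(J)\subset X\cap G$. So $g:X\to X$ has f.d. range.

**Step 8: the displacement of $g$.** Fix $x$ and let $m_x=\sum_v\lambda_v(x)\delta_{a_v}$. With $U$ as in Lemma 1 for $m=m_x$ we have $g(x)=E\varphi(U)$, so
$$E\,|\varphi(U)-g(x)|_1<\eta .$$
A random variable with expectation less than $\eta$ takes a value less than $\eta$ with positive probability. So there are $v_1,\dots,v_n\in V$ with $\lambda_{v_1}(x)\cdots\lambda_{v_n}(x)>0$ such that $u=\frac1n\sum_ka_{v_k}\in J$ satisfies $|\varphi(u)-g(x)|_1<\eta$, and hence $\|\varphi(u)-g(x)\|<\theta$.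

The map $\pi$ is affine, so $\pi(u)=\frac1n\sum_kv_k$. Every $\lambda_{v_k}(x)$ is positive, so
$$\|\pi(u)-x\|=\Big\|\sum_{k=1}^n\frac{v_k-x}n\Big\|\le\sum_{k=1}^n\|v_k-x\|\le n\delta<\theta .$$
Therefore
$$\|g(x)-x\|\le\|g(x)-\varphi(u)\|+\|\varphi(u)-\pi(u)\|+\|\pi(u)-x\|<\theta+e+\theta<e' .$$
This proves Theorem A. $\square$

The point $u$ depends on $x$ in no controlled way, and it does not have to: it occurs only in the estimate, not in the definition of $g$.

**Step 9: (4)$\Rightarrow$(2) and (2)$\Rightarrow$(3) in Theorem B.** Given $\varepsilon>0$, take $J,\pi,\varphi$ with $e<\varepsilon$ and apply Theorem A with $e'=\varepsilon$. The implication (2)$\Rightarrow$(3) was noted in Section 2: $N=1$, $X_1=X$, $f_1=g$, $E_1=g(X)$. With Step 1, conditions (2), (3), (4) are now equivalent.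

## 7. Admissible sets are retracts: (2)$\Rightarrow$(1)

We use Dugundji's extension theorem (J. Dugundji, *An extension of Tietze's theorem*, Pacific J. Math. 1 (1951)): a continuous map from a closed subset of a metrizable space into a convex subset $C$ of a locally convex space extends to the whole space with values in $C$. If $L$ were locally convex, we could extend $\mathrm{id}_X$ directly and be done. In general we extend finite-dimensional approximations of $\mathrm{id}_X$ and let the approximation improve as we approach $X$.

**Step 10: extended approximations and shrinking neighborhoods.** For $k\ge1$ let $g_k:X\to X$ be continuous with $g_k(X)$ contained in a finite-dimensional subspace $G_k$ and $\|g_k(x)-x\|<2^{-k}$. Put $C_k=X\cap G_k$, a compact convex subset of a Euclidean space. Let $X$ be embedded as a closed subset of a metrizable space $Z$ with metric $\rho$. By Dugundji's theorem $g_k$ extends to a continuous $\Gamma_k:Z\to C_k$. The set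
$$O_k=\big\{z\in Z:\ \exists x\in X,\ \rho(z,x)<1/k,\ \|\Gamma_k(z)-x\|<2^{1-k}\big\}$$
is open, as a union over $x\in X$ of open sets, and it contains $X$: for $z\in X$ take $x=z$.

Put $U_2=O_2$. Inductively, given an open $U_k\supset X$, use normality of $Z$ to choose an open $W_k$ with $X\subset W_k\subset\overline{W_k}\subset U_k$, and Urysohn's lemma to choose a continuous $\theta_k:Z\to[0,1]$ with $\theta_k=1$ on $\overline{W_k}$ and $\theta_k=0$ off $U_k$. Then put $U_{k+1}=W_k\cap O_{k+1}$, which is open and contains $X$. Thus $U_k\subset O_k$ for all $k\ge2$ and
$$U_k\subset W_{k-1}\subset U_{k-1}\subset W_{k-2}\subset\cdots\subset W_2\subset U_2. \tag{5}$$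
Define $r(x)=x$ for $x\in X$ and
$$r(z)=\Gamma_1(z)+\sum_{k\ge2}\theta_k(z)\big(\Gamma_k(z)-\Gamma_{k-1}(z)\big),\qquad z\in Z\setminus X .$$

**Step 11: $r$ is continuous on $Z\setminus X$.** The set $Z\setminus X$ is open. We have $\theta_k=0$ off $O_k\subset\{z:\rho(z,X)<1/k\}$. If $\rho(z,X)=2\alpha>0$, then on the $\rho$-ball of radius $\alpha$ around $z$ the distance to $X$ is greater than $\alpha$, so only the terms with $1/k>\alpha$ can be nonzero there. The sum is locally finite, and $r$ is continuous on $Z\setminus X$.

**Step 12: $r$ maps into $X$.** Let $z\notin X$ and let $k=k(z)$ be the largest index with $\theta_k(z)>0$, or $k=1$ if there is none. If $k=1$, then $r(z)=\Gamma_1(z)\in X$. If $k\ge2$, then $z\in U_k$, so by (5) $z\in W_j$ and $\theta_j(z)=1$ for $2\le j<k$. The sum telescopes: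
$$r(z)=\big(1-\theta_k(z)\big)\Gamma_{k-1}(z)+\theta_k(z)\Gamma_k(z)\in X . \tag{6}$$

**Step 13: $r$ is continuous at each $x_0\in X$.** Along sequences in $X$ this is clear, so let $z_j\to x_0$ with $z_j\in Z\setminus X$. For each $m\ge2$ eventually $z_j\in W_m$, so $\theta_m(z_j)=1$ and $k_j:=k(z_j)\ge m$. Hence $k_j\to\infty$. For large $j$ we have $k_j\ge3$ and, by (5), $z_j\in U_{k_j}\subset O_{k_j}\cap O_{k_j-1}$. So there are $x_j,x'_j\in X$ with
$$\rho(z_j,x_j)<\tfrac1{k_j},\quad\|\Gamma_{k_j}(z_j)-x_j\|<2^{1-k_j},\qquad\rho(z_j,x'_j)<\tfrac1{k_j-1},\quad\|\Gamma_{k_j-1}(z_j)-x'_j\|<2^{2-k_j}.$$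
Then $x_j\to x_0$ and $x'_j\to x_0$ with respect to $\rho$, and hence also with respect to $\|\cdot\|$, because both metrics give the topology of $X$. So $\Gamma_{k_j}(z_j)\to x_0$ and $\Gamma_{k_j-1}(z_j)\to x_0$ in $L$. By (6) and (2), which here involves only two terms,
$$\|r(z_j)-x_0\|\le\|\Gamma_{k_j-1}(z_j)-x_0\|+\|\Gamma_{k_j}(z_j)-x_0\|\to0 .$$
So $r:Z\to X$ is a retraction. Since $Z$ was arbitrary, $X$ is an AR. $\square$

At this point (3)$\Rightarrow$(4)$\Rightarrow$(2)$\Rightarrow$(1) is proved: every weakly admissible compact convex set is an AR.

## 8. Absolute retracts are admissible: (1)$\Rightarrow$(2)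

**Step 14: approximation through the Hilbert cube.** The purpose is to use the finite-dimensional truncations of the cube, where the number of terms in a barycentric combination is bounded by the dimension. Let $\varepsilon>0$. Embed the compact metrizable space $X$ in $Q=[0,1]^{\mathbb N}$. It is closed there, so there is a retraction $R:Q\to X$. Let $P_n:Q\to Q$ replace all coordinates after the $n$-th by $0$. Then $P_n\to\mathrm{id}$ uniformly, and $R$ is uniformly continuous as a map from the compact space $Q$ to $(X,\|\cdot\|)$. So there is $n$ with
$$\|R(P_nx)-x\|=\|R(P_nx)-R(x)\|<\varepsilon/2\qquad(x\in X).$$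

Triangulate the cube $P_n(Q)\cong[0,1]^n$ so finely that $\|R(p)-R(p')\|<\varepsilon/(2(n+1))$ whenever $p,p'$ lie in a common simplex. Here it is essential that the number of vertices of a simplex, at most $n+1$, is fixed before the mesh. Let $\beta_w$ be the barycentric coordinates with respect to the vertices $w$, and put
$$g(x)=\sum_w\beta_w(P_nx)\,R(w).$$
Then $g$ is continuous with values in the convex hull of the finite set $\{R(w)\}\subset X$. If $\beta_w(P_nx)>0$, then $w$ and $P_nx$ lie in a common simplex, and there are at most $n+1$ such $w$. By (2),
$$\|g(x)-R(P_nx)\|\le\sum_{\beta_w(P_nx)>0}\|R(w)-R(P_nx)\|<\varepsilon/2 .$$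
Together, $\|g(x)-x\|<\varepsilon$, so $X$ is admissible. This completes the proof of Theorem B. $\square$

For later use, note that the map $g$ just constructed has its range in the convex hull of a finite subset of $X$.

## 9. Affine images, convex hulls and sums, and the exact constant

**Step 15: affine images (first part of Corollary C).** Let $J$ be a compact convex AR in a metric linear space, $\pi:J\to X$ a continuous affine surjection, and $\varepsilon>0$. By uniform continuity of $\pi$ there is a tolerance such that a map $\gamma:J\to J$ within that tolerance of $\mathrm{id}_J$ satisfies $\|\pi(\gamma(j))-\pi(j)\|<\varepsilon/2$ for all $j\in J$. By Step 14, applied to $J$, there is a continuous such $\gamma$ with range in $\operatorname{conv}F$ for a finite $F\subset J$. Put $\varphi=\pi\circ\gamma$. Since $\pi$ is affine, its range lies in $\operatorname{conv}\pi(F)\subset X$, which is f.d. Here $e\le\varepsilon/2<\varepsilon$. So (4) of Theorem B holds, and $X$ is an AR.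

**Step 16: hulls and sums (second part of Corollary C).** Let $X_1,\dots,X_N\subset L$ be compact convex ARs. By Theorem B each $X_i$ is admissible.

For the sum, consider $\prod X_i\subset L^N$ with the F-norm $\sum_i\|x_i\|$ on $L^N$. If $g_i:X_i\to X_i$ is continuous with f.d. range and displacement less than $\varepsilon/N$, then $(x_i)\mapsto(g_i(x_i))$ is a continuous self-map of $\prod X_i$ with f.d. range and displacement less than $\varepsilon$. So $\prod X_i$ is admissible, hence an AR by Theorem B. The set $X_1+\dots+X_N$ is compact and convex, being the image of $\prod X_i$ under the continuous affine map $(x_i)\mapsto\sum x_i$, and it is an AR by Step 15.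

For the hull, $X=\operatorname{conv}(X_1\cup\dots\cup X_N)$ is compact, as the image of $\Delta\times\prod X_i$ under $(t,x)\mapsto\sum t_ix_i$. Given $\varepsilon>0$, take continuous $f_i:X_i\to X_i$ with f.d. range and displacement less than $\varepsilon/(2N)$. The sum of the displacements is then less than $\varepsilon$, so $X$ is weakly admissible, hence an AR by Theorem B. $\square$

Finally, Theorem A loses nothing in the constant. Let $a(X)$ be the infimum of $\sup_x\|g(x)-x\|$ over continuous $g:X\to X$ with f.d. range, and let $w(X)$ be the infimum of $e$ over all triples $(J,\pi,\varphi)$ as in Theorem A. Then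
$$a(X)=w(X).$$
Indeed, Theorem A gives $a(X)\le e'$ for every $e'>e$ and every triple, so $a(X)\le w(X)$. Conversely, given $g$, the triple $J=X$, $\pi=\mathrm{id}$, $\varphi=g$ has $e=\sup_x\|g(x)-x\|$, so $w(X)\le a(X)$. By Theorem B, among compact convex sets in linear metric spaces the classes *weakly admissible*, *admissible* and *AR* coincide.
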